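\title{A periodic beam with no open spectral gap\\ and exactly one open pseudospectral gap}

\begin{abstract}
The Floquet multipliers of the periodic Euler--Bernoulli equation $(au'')''=\lambda\rho u$ are governed by two entire functions of $\lambda$. The simple zeros of the first are the endpoints of the gaps of the spectrum, and the nonzero simple zeros of the second are the endpoints of the $\psi$-gaps of the pseudospectrum. All $\psi$-gaps are closed exactly when the beam operator is the square of a second order operator. We show that there are beams with finitely many open gaps and a finite, nonzero number of open $\psi$-gaps. An explicit real-analytic family, given by Jacobi elliptic functions, has spectrum $[0,\infty)$ with all gaps closed and exactly one open $\psi$-gap, which can be any prescribed interval $(\nu_2,\nu_1)$ with $\nu_2<\nu_1<0$. The proof uses a third order operator that commutes with the beam operator, and it describes all closed gaps and closed $\psi$-gaps by one elliptic integral.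
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Floquet multipliers and two discriminants}

Let $a\in C^2(\mathbb R)$ and $\rho\in C(\mathbb R)$ be strictly positive functions with a common period $b>0$, normalized so that
\begin{equation}\label{eq:norm}
\int_0^b\Big(\frac{\rho(x)}{a(x)}\Big)^{1/4}dx=b .
\end{equation}
We study the periodic Euler--Bernoulli equation
\begin{equation}\label{eq:beam}
(a(x)u''(x))''=\lambda\rho(x)u(x),\qquad -\infty<x<\infty,
\end{equation}
that is, $Lu=\lambda u$ for the beam operator $L=\rho^{-1}\frac{d^2}{dx^2}\big(a\frac{d^2}{dx^2}\big)$. For the vector $\mathbf u=(u_1,u_2,u_3,u_4)=(u,u',au'',(au'')')$ equation \eqref{eq:beam} is the system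
\begin{equation}\label{eq:system}
u_1'=u_2,\qquad u_2'=u_3/a,\qquad u_3'=u_4,\qquad u_4'=\lambda\rho u_1 .
\end{equation}
The \emph{monodromy matrix} $\mathcal M(\lambda)$ is the $4\times4$ matrix that maps $\mathbf u(0)$ to $\mathbf u(b)$, and its eigenvalues are the \emph{Floquet multipliers}. Thus $r$ is a multiplier if and only if \eqref{eq:beam} has a solution $u\not\equiv0$ with $u(x+b)=ru(x)$. For two solutions of \eqref{eq:system} the form $u_1\tilde u_4-u_2\tilde u_3+u_3\tilde u_2-u_4\tilde u_1$ has derivative zero, so $\mathcal M(\lambda)$ is symplectic and its characteristic polynomial has the form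
\[
r^4-A(\lambda)r^3+(B(\lambda)+2)r^2-A(\lambda)r+1 ,
\]
with entire functions $A$ and $B$ that are real on $\mathbb R$. Put
\[
F^{+}=B+2A+4,\qquad F^{-}=B-2A+4,\qquad E=A^2-4B .
\]
The functions $F^+$ and $F^-$ are the values of the characteristic polynomial at $r=-1$ and $r=1$. The \emph{spectrum} $\sigma_1(a,\rho)$ is the set of $\lambda$ for which some multiplier has $|r|=1$; it is contained in $[0,\infty)$ (Lemma~\ref{lem:general}).

To see what $E$ and $F^+F^-$ measure, let $T_1,T_2$ be the roots of $T^2-AT+B$. The characteristic polynomial equals $(r^2-T_1r+1)(r^2-T_2r+1)$, so the multipliers are $r_1^{\pm1},r_2^{\pm1}$ with $T_i=r_i+r_i^{-1}$. There is a second natural pair of numbers,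
\[
\Delta_+=r_1r_2+\frac1{r_1r_2},\qquad \Delta_-=\frac{r_1}{r_2}+\frac{r_2}{r_1}.
\]
Multiplying out gives $\Delta_++\Delta_-=T_1T_2=B$ and $\Delta_+\Delta_-=T_1^2+T_2^2-4=A^2-2B-4$. Since $F^\pm=(T_1\pm2)(T_2\pm2)$ and $F^+F^-=(B+4)^2-4A^2$, we obtain
\begin{equation}\label{eq:dual}
\begin{aligned}
E&=(T_1-T_2)^2=(\Delta_+-2)(\Delta_--2),\\
F^+F^-&=(T_1^2-4)(T_2^2-4)=(\Delta_+-\Delta_-)^2 .
\end{aligned}
\end{equation}
So $E$ is the discriminant of the pair $T_1,T_2$, and $F^+F^-$ is the discriminant of the pair $\Delta_+,\Delta_-$. As functions of $\lambda$, the first pair branches exactly at the zeros of odd order of $E$, and the second at the zeros of odd order of $F^+F^-$.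

On the real axis the signs have a direct meaning. First,
\begin{equation}\label{eq:sign}
\lambda\in\mathbb R,\quad F^+(\lambda)F^-(\lambda)\le0\quad\Longrightarrow\quad\lambda\in\sigma_1(a,\rho).
\end{equation}
Indeed, if the product vanishes, then $1$ or $-1$ is a multiplier. If it is negative, then $T_1,T_2$ are real, since $T_2=\overline{T_1}$ would give $F^+F^-=|T_1^2-4|^2\ge0$; hence one $T_i$ lies in $(-2,2)$, and then $|r_i|=1$. Second, let $\lambda<0$, so that no multiplier lies on the unit circle. If $E(\lambda)<0$, then $T_2=\overline{T_1}$ is not real and no multiplier is real. If $E(\lambda)>0$, then $T_1,T_2$ are real with $|T_i|>2$ and all four multipliers are real. The sign of $E$ thus divides the negative axis into two kinds of intervals, as the sign of $F^+F^-$ does for the positive axis. This second structure is carried by the \emph{$\psi$-spectrum} or \emph{pseudospectrum} $\sigma_2(a,\rho)$, whose gaps are called \emph{$\psi$-gaps}. We need $\sigma_2$ only through its gaps, which are encoded by $E$ as in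 Assumption~II below.

\begin{example}[the uniform beam]\label{ex:uniform}
Let $a=\rho=1$ with any $b>0$, and let $\kappa^4=\lambda\ne0$. The solutions $e^{\pm\kappa x}$, $e^{\pm i\kappa x}$ give $T_1=2\cosh\kappa b$, $T_2=2\cos\kappa b$, so
\[
F^+F^-=-16\sinh^2(\kappa b)\sin^2(\kappa b),\qquad
E=16\sin^2\frac{(1+i)\kappa b}{2}\,\sin^2\frac{(1-i)\kappa b}{2}.
\]
In each product the two factors vanish together only at $\kappa=0$. Hence both functions have a simple zero at $\lambda=0$, and their other zeros are double: at $(\pi n/b)^4$ for $F^+F^-$ and, because $(1\pm i)^4=-4$, at $-4(\pi n/b)^4$ for $E$, $n\ge1$.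
\end{example}

\begin{example}[squares]\label{ex:square}
Let $a\rho=c^2$ with a constant $c>0$. Then $L=H^2$ with $H=c\rho^{-1}\frac{d^2}{dx^2}$. For $\lambda=\zeta^2\ne0$ the solution space of \eqref{eq:beam} is $\ker(H-\zeta)\oplus\ker(H+\zeta)$. Let $t_H(\zeta)$ be the trace of the $2\times2$ monodromy matrix of $Hu=\zeta u$, which has determinant $1$. Then $T_1=t_H(\zeta)$, $T_2=t_H(-\zeta)$, and
\[
E(\lambda)=\lambda\Big(\frac{t_H(\zeta)-t_H(-\zeta)}{\zeta}\Big)^2 .
\]
The quotient is an even entire function of $\zeta$, hence an entire function of $\lambda$. So $E$ has no zero of odd order except $\lambda=0$.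
\end{example}

\subsection{The question}

When the uniform beam is deformed, a double zero of $F^+F^-$ or of $E$ may split into two simple zeros, and an interval opens between them. The following two conditions say that only finitely many intervals are open.

\medskip
\noindent\textbf{Assumption I.} For some integer $N\ge0$ and some constant $c_F\neq0$,
\[
F^+(\lambda)F^-(\lambda)=-c_F^2\,\lambda\prod_{n=1}^{2N}\Big(1-\frac{\lambda}{\lambda_n}\Big)\prod_{n=1}^{\infty}\Big(1-\frac{\lambda}{\lambda_n^*}\Big)^2,\qquad 0<\lambda_1<\cdots<\lambda_{2N},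
\]
where the $\lambda_n^*$ are positive and the infinite product is an entire function of order $1/4$.

\medskip
\noindent\textbf{Assumption II.} For some integer $M\ge0$ and some constant $c_E\neq0$,
\[
E(\lambda)=c_E\,\lambda\prod_{n=1}^{2M}\Big(1-\frac{\lambda}{\nu_n}\Big)\prod_{n=1}^{\infty}\Big(1-\frac{\lambda}{\nu_n^*}\Big)^2,\qquad 0>\nu_1>\cdots>\nu_{2M},
\]
where the $\nu_n^*$ are negative and the infinite product is an entire function of order $1/4$.

\medskip
Assumption~I expresses that $\sigma_1(a,\rho)$ has exactly $N$ nondegenerate gaps $(\lambda_{2j-1},\lambda_{2j})$, $1\le j\le N$; the points $\lambda_n^*$ are the \emph{closed gaps}. Assumption~II expresses that $\sigma_2(a,\rho)$ has exactly $M$ nondegenerate $\psi$-gaps $(\nu_{2j},\nu_{2j-1})$, $1\le j\le M$; the points $\nu_n^*$ are the \emph{closed $\psi$-gaps}. The simple zero of $E$ at $\lambda=0$ is not an endpoint of a $\psi$-gap. The uniform beam has $N=M=0$.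

Two known facts frame the question; we do not use them in the proofs. The operator $L$ is the square of a second order operator, that is, $a\rho$ is constant, if and only if $M=0$, or equivalently if and only if $E(\lambda)/\lambda$ is the square of an entire function. (Example~\ref{ex:square} is the easy direction.) And for $M=0$ there are operators satisfying both assumptions, namely squares of Hill operators with finitely many gaps. The case $M\ge1$ is therefore the case in which the equation does not reduce to second order. The following problem is stated as open in \cite{source}.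

\medskip
\noindent\textbf{Problem.} \emph{Are there coefficients $a,\rho$ as above that satisfy Assumptions~I and~II for some $N\ge0$ and some $M\ge1$?}

\medskip
A rough count does not decide the answer: there are two periodic functions to choose and two infinite families of intervals to close. For a square, the single condition $a\rho=\mathrm{const}$ closes the whole second family at once. Without this mechanism one might suspect that the two families cannot both be closed from some point on, so that the two assumptions together force $M=0$. They do not.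

\subsection{Results}\label{sec:results}

Fix $\tau\in(0,1)$. Let $\varphi(s)$ be the solution of
\begin{equation}\label{eq:phi}
\varphi'=\sqrt{1+\tau-(1-\tau)\sin^2\varphi},\qquad \varphi(0)=0,
\end{equation}
and put $v=\sqrt{1-\tau}\,\sin\varphi$. In the notation of Jacobi,
\[
v(s)=\sqrt{1-\tau}\;\operatorname{sn}\Big(\sqrt{1+\tau}\,s,\ \sqrt{\tfrac{1-\tau}{1+\tau}}\Big),
\]
where the second argument is the modulus. The right side of \eqref{eq:phi} is analytic, at least $\sqrt{2\tau}$, and periodic in $\varphi$. So $v$ is real analytic, and $\varphi(s+S_0)=\varphi(s)+2\pi$ with $S_0=\int_0^{2\pi}(1+\tau-(1-\tau)\sin^2\varphi)^{-1/2}d\varphi$. This $S_0$ is the minimal period of $v$, since $v$ vanishes with positive derivative exactly on $S_0\mathbb Z$. From \eqref{eq:phi} we get $v'^2=(1-\tau-v^2)(1+\tau-v^2)$; differentiating and dividing by $v'$, whose zeros are isolated, we obtain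
\begin{equation}\label{eq:v}
v'^2=(1-v^2)^2-\tau^2,\qquad v''=-2v(1-v^2),\qquad |v|\le\sqrt{1-\tau}.
\end{equation}

Fix an integer $p\ge1$ and put $S=pS_0$; the choice $p=1$ suffices for the Problem. Write $\langle\,\cdot\,\rangle=\frac1S\int_0^S\cdot\;ds$ and $\omega=\langle1-v^2\rangle$. Since $\tau\le1-v^2\le1$ and $v$ is not constant, $\tau<\omega<1$. Define
\begin{equation}\label{eq:coeff}
x(s)=\frac1\omega\int_0^s(1-v^2)\,ds,\qquad a=\frac{(1-v)^3(1+v)}{\omega^{3}},\qquad \rho=\frac{\omega}{(1+v)^3(1-v)},
\end{equation}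
and regard $a,\rho$ as functions of $x$. Because $x'(s)\ge\tau/\omega>0$ and $x(s+S)=x(s)+S$, they are real analytic, strictly positive, and periodic with period $b=S$. Moreover $(\rho/a)^{1/4}dx=\omega(1-v^2)^{-1}dx=ds$, so \eqref{eq:norm} holds. We call this beam the \emph{beam with parameters $(\tau,p)$}. Finally let
\[
\alpha=1-\sqrt{1-\tau^2},\qquad \beta=1+\sqrt{1-\tau^2},
\]
so that $\alpha+\beta=2$ and $\alpha\beta=\tau^2$. From $\alpha<\sqrt{\alpha\beta}=\tau<\omega<1<\beta$ we record
\begin{equation}\label{eq:order}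
0<\alpha<\omega<\beta .
\end{equation}

\begin{theorem}\label{thm:main}
The beam with parameters $(\tau,p)$ satisfies Assumption~I with $N=0$, its spectrum is $[0,\infty)$, and it satisfies Assumption~II with $M=1$, $\nu_1=-\alpha^2>\nu_2=-\beta^2$. Moreover $E>0$ on $(\nu_2,\nu_1)$, all $\lambda_n^*$ are distinct, all $\nu_n^*$ are distinct, and no $\nu_n^*$ lies in $[\nu_2,\nu_1]$.
\end{theorem}

This answers the Problem in the affirmative. In agreement with the first known fact, $a\rho=\omega^{-2}\big(\frac{1-v}{1+v}\big)^2$ is not constant.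

The closed gaps and closed $\psi$-gaps are described by one elliptic integral. Let $\mathbb H=\{\operatorname{Im}\nu>0\}$. For $t\in\overline{\mathbb H}$ let $\sqrt{t(t-\alpha)(t-\beta)}$ be the product of the three roots $\sqrt t$, $\sqrt{t-\alpha}$, $\sqrt{t-\beta}$, each taken with argument in $[0,\pi/2]$; it is positive for $t>\beta$. Put
\begin{equation}\label{eq:theta}
\theta(\nu)=\frac{S}{\sqrt2}\int_0^\nu\frac{(t-\omega)\,dt}{\sqrt{t(t-\alpha)(t-\beta)}},\qquad \nu\in\overline{\mathbb H}.
\end{equation}
The singularities of the integrand are integrable, so $\theta$ is analytic in $\mathbb H$ and continuous on $\overline{\mathbb H}$.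

\begin{theorem}\label{thm:theta}
For the beam with parameters $(\tau,p)$, the function $\Delta=2\cos\theta$ extends to an entire function, and
\begin{equation}\label{eq:EF}
E(-\nu^2)=(\Delta(\nu)-2)(\Delta(-\nu)-2),\qquad (F^+F^-)(-\nu^2)=(\Delta(\nu)-\Delta(-\nu))^2 .
\end{equation}
Moreover $\theta(\alpha)=\theta(\beta)=2\pi p$. The closed $\psi$-gaps are the points $-\mu_n^2$, $n\ge1$, $n\ne p$, where $\mu_n\in(0,\alpha)\cup(\beta,\infty)$ is the unique solution of $\theta(\mu_n)=2\pi n$. The closed gaps are the points $\lambda_n^*=t_n^2$, $n\ge1$, where $t_n>0$ is the unique solution of $\operatorname{Re}\theta(it_n)=\pi n$.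
\end{theorem}

\begin{theorem}\label{thm:prescribed}
For every pair $0>\nu_1>\nu_2$ and every integer $p\ge1$ there is a beam satisfying Assumption~I with $N=0$ and Assumption~II with $M=1$ and exactly these $\nu_1,\nu_2$. Its open $\psi$-gap is the $p$-th one: exactly $p-1$ closed $\psi$-gaps lie in $(\nu_1,0)$.
\end{theorem}

\section{The method on the uniform beam}\label{sec:idea}

The formulas of Section~\ref{sec:results} make sense at $\tau=1$. There $v=0$, $\varphi=\sqrt2\,s$, $S=\sqrt2\,\pi p$, $\alpha=\omega=\beta=1$, and $a=\rho=1$. By Example~\ref{ex:uniform} the $p$-th closed $\psi$-gap of this uniform beam sits at $-4(\pi p/S)^4=-1$. The theorems say that for $\tau<1$ this point opens to $(-\beta^2,-\alpha^2)$ while everything else stays closed. All objects of the proof are visible at $\tau=1$.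

\emph{A commuting operator labels the Floquet solutions.} Let $D=d/ds$. The operator $P=D^3-D$ commutes with $D^4$. On $e^{\kappa s}$, $\kappa^4=\lambda$, it has the eigenvalue $w=\kappa^3-\kappa$, and $w^2+2\lambda=\kappa^2(\lambda+1)$. So the four eigenvalues $\pm w_1,\pm w_2$, which belong to $\pm\kappa$ and $\pm i\kappa$, are the roots of $(w^2+2\lambda)^2=\lambda(\lambda+1)^2$. Two expressions in these roots matter:
\[
y_1=\tfrac12(w_1^2-w_2^2)=\kappa^2(\lambda+1),\qquad w_1w_2=-i\kappa^2(\lambda-1).
\]

\emph{The first expression controls $E$.} Exchanging the indices $1$ and $2$ changes the sign of $T_1-T_2$ and of $y_1$. The product $y_1(T_1-T_2)=2\kappa^2(\lambda+1)(\cosh\kappa S-\cos\kappa S)$ is unchanged, and it is an entire function of $\lambda$. Its square is $y_1^2E$, so $E$ has zeros of odd order exactly where the polynomial $y_1^2=\lambda(\lambda+1)^2$ has them. For $\tau<1$ this polynomial will be $\lambda(\lambda+\alpha^2)(\lambda+\beta^2)$, which is the source of $M=1$.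

\emph{The second expression controls $F^+F^-$.} Write $r_i=e^{k_i}$. Replacing $w_2$ by $-w_2$ replaces $k_2$ by $-k_2$, and changes the sign of $\Delta_+-\Delta_-=4\sinh k_1\sinh k_2$ and of $w_1w_2$. The square $w_1^2w_2^2=-\lambda(\lambda-1)^2$ has only one zero of odd order, $\lambda=0$. For $\tau<1$ it will be $-\lambda(\lambda-\tau^2)^2$, which is the source of $N=0$.

\emph{One entire function of $\nu=\sqrt{-\lambda}$.} Since $w_1w_2$ branches only as $\sqrt{-\lambda}$ does, $\Delta_+$ and $\Delta_-$ are the values at $\nu$ and $-\nu$ of one function. With $\kappa=(1+i)\sqrt{\nu/2}$ we have $\kappa^4=-\nu^2$, $w_1w_2=\nu(\lambda-1)$ and $k_1+k_2=(1+i)\kappa S=iS\sqrt{2\nu}$, so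
\[
\Delta(\nu)=2\cos\big(S\sqrt{2\nu}\big),\qquad 2\nu\,\Delta'(\nu)^2=S^2\big(4-\Delta(\nu)^2\big).
\]
For $\tau<1$ the differential equation acquires the factor $(\nu-\alpha)(\nu-\beta)$ on the left and $(\nu-\omega)^2$ on the right; these factors cancel at $\tau=1$. Its solution is $2\cos\theta$.

\medskip
The parity of the zeros is not yet the content of Assumptions~I and~II: the zeros must be real, of the right sign, and of the right multiplicity. This is read off from $\theta$. The proof runs as follows. Section~\ref{sec:general} collects facts valid for every beam. Section~\ref{sec:normal} brings the beam to a normal form and introduces $P$. Section~\ref{sec:eigen} finds the common eigenfunctions explicitly for large $|\lambda|$. Section~\ref{sec:Delta} uses traces to pass from large $|\lambda|$ to all $\lambda$ and constructs $\Delta$. Section~\ref{sec:zeros} studies $\theta$, and Section~\ref{sec:proofs} completes the proofs.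

\section{Facts valid for every beam}\label{sec:general}

The \emph{order} of an entire function $F$ is the infimum of all $\sigma>0$ with $|F(z)|\le\exp(|z|^\sigma)$ for large $|z|$. We use two standard facts. \emph{Hadamard's theorem}: if $F\not\equiv0$ has order less than $1$, a zero of multiplicity $m\ge0$ at $0$, and remaining zeros $z_n$ listed with multiplicity, then $\sum|z_n|^{-1}<\infty$ and $F(z)=cz^m\prod_n(1-z/z_n)$ with $c\neq0$. \emph{Order of a product}: if $\sum|z_n|^{-1}<\infty$, then the order of $\prod_n(1-z/z_n)$ equals the exponent of convergence $\inf\{\sigma>0:\sum|z_n|^{-\sigma}<\infty\}$. In particular the order is $1/4$ if $|z_n|\sim cn^4$ with $c>0$.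

\begin{lemma}\label{lem:general}
Let $a,\rho$ be as in Section~\ref{sec:intro} and $\gamma=b^2\int_0^ba^{-1}dx\int_0^b\rho\,dx>0$.
\begin{enumerate}
\item[(a)] $A,B,E,F^\pm$ are entire of order at most $1/4$ and real on $\mathbb R$.
\item[(b)] $A(0)=B(0)=4$, $F^+(0)=16$, $F^-(\lambda)=-\gamma\lambda+O(\lambda^2)$, and $E(\lambda)=4\gamma\lambda+O(\lambda^2)$.
\item[(c)] $\sigma_1(a,\rho)\subset[0,\infty)$. In particular all zeros of $F^+F^-$ lie in $[0,\infty)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The system \eqref{eq:system} is linear in $\lambda$ with real continuous coefficients, so the entries of $\mathcal M(\lambda)$ are entire and real on $\mathbb R$. Let $\kappa^4=\lambda$, $|\kappa|\ge1$, and $u_i=\kappa^{i-1}z_i$. Then $z_1'=\kappa z_2$, $z_2'=\kappa z_3/a$, $z_3'=\kappa z_4$, $z_4'=\kappa\rho z_1$, so $|z'|\le c|\kappa||z|$ and $|z(b)|\le e^{cb|\kappa|}|z(0)|$ by Gronwall's inequality. Hence the entries of $\mathcal M(\lambda)$ are $O(|\kappa|^3e^{cb|\kappa|})$, with $|\kappa|=|\lambda|^{1/4}$. The five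 functions are polynomials in these entries.

(b) At $\lambda=0$ the system is triangular, and $\mathcal M(0)=I+Z$ with $Z$ strictly upper triangular. Solving \eqref{eq:system} with $\mathbf u(0)=e_2,e_3,e_4$ gives the superdiagonal entries $b$, $\int_0^ba^{-1}dx$, $b$. All multipliers equal $1$, so $A(0)=4$, $B(0)+2=6$, $F^+(0)=16$, $F^-(0)=0$. Next, $F^-(\lambda)=\det(\mathcal M(\lambda)-I)$, so $(F^-)'(0)$ is the sum of the entries of $\mathcal M'(0)$ weighted with the cofactors of $Z$. The first column and the last row of $Z$ vanish, so only the $(4,1)$ cofactor can be nonzero. It is $(-1)^{5}$ times the determinant of a triangular matrix with the three superdiagonal entries on its diagonal, that is, $-b^2\int_0^ba^{-1}dx$. The $(4,1)$ entry of $\mathcal M(\lambda)$ is $u_4(b)=\lambda\int_0^b\rho u_1dx$ for the solution with $\mathbf u(0)=e_1$, and $u_1=1+O(\lambda)$; so its derivative at $0$ is $\int_0^b\rho\,dx$. This gives $(F^-)'(0)=-\gamma$. Finally, $A=\frac14(F^+-F^-)$ and $B=\frac12(F^++F^-)-4$ give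
\[
E=\frac{(F^+-16)^2}{16}-F^-\Big(\frac{F^+}8+2\Big)+\frac{(F^-)^2}{16}.
\]
The first and third terms are $O(\lambda^2)$, and the second is $4\gamma\lambda+O(\lambda^2)$.

(c) Let $u\not\equiv0$ solve \eqref{eq:beam} with $u(x+b)=ru(x)$, $|r|=1$. Multiply \eqref{eq:beam} by $\bar u$ and integrate by parts twice over $[0,b]$. The boundary term $(au'')'\bar u-au''\bar u'$ is $b$-periodic because $|r|=1$, so $\int_0^ba|u''|^2dx=\lambda\int_0^b\rho|u|^2dx$. As $a,\rho>0$, this forces $\lambda\ge0$. At a zero of $F^+F^-$ one of $\pm1$ is a multiplier.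
\end{proof}

\section{Normal form and the operator $P$}\label{sec:normal}

From now on $a,\rho$ are given by \eqref{eq:coeff}. In the variable $x$ the leading coefficient of $L$ is not constant, which hides the commuting operator. We pass to the variable $s$ and remove the third order term by a multiplier. The result is polynomial in the function
\[
f=\frac{\tau}{1+v}>0 .
\]
With $z=1+v$ the first equation in \eqref{eq:v} reads $z'^2=z^2(2-z)^2-\tau^2$. Since $f'=-\tau z'/z^2$, this gives $f'^2=(2f-\tau)^2-f^4$, that is,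
\begin{equation}\label{eq:f}
f'^2=\tau^2-4\tau f+4f^2-f^4,\qquad f''=4f-2\tau-2f^3 .
\end{equation}

\begin{lemma}\label{lem:normal}
Let $D=d/ds$ and $\psi(s)=u(x(s))/(1+v(s))$. Then \eqref{eq:beam} is equivalent to $\mathcal L\psi=\lambda\psi$, where
\begin{equation}\label{eq:L}
\mathcal L=D^4+D(4f^2-4)D+2ff''+4f'^2 .
\end{equation}
The multipliers of \eqref{eq:beam} over the period $b=S$ are the eigenvalues of the shift $(\mathcal T\psi)(s)=\psi(s+S)$ on $V_\lambda=\ker(\mathcal L-\lambda)$. Moreover
\begin{equation}\label{eq:mean}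
\langle f^2\rangle=\omega .
\end{equation}
\end{lemma}

\begin{proof}
Let $g=1/(1+v)$ and $h=dx/ds=(1-v^2)/\omega$. Then $a=g^2h^3$, $\rho=g^2/h$, $d/dx=h^{-1}D$ and $u=\psi/g$, so \eqref{eq:beam} becomes $\mathcal L\psi=\lambda\psi$ with
\[
\mathcal L=g^{-1}Dh^{-1}D\,g^2h^2\,Dh^{-1}Dg^{-1}
=\big(g^{-1}Dg\big)\big((gh)^{-1}D\,(gh)^2D\,(gh)^{-1}\big)\big(gDg^{-1}\big).
\]
Since $x(s+S)=x(s)+S$ and $g$ is $S$-periodic, the map $u\mapsto\psi$ carries the shift by $b$ to $\mathcal T$, which proves the statement on multipliers.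

Put $\xi=g'/g=f'/f$. The outer factors are $D+\xi$ and $D-\xi$. For any positive function $\chi$ one has $\chi^{-1}D\chi^2D\chi^{-1}=D^2-\chi''/\chi$. Here $\chi=gh=(1-v)/\omega$, and by \eqref{eq:v}
\[
V:=\frac{\chi''}{\chi}=\frac{-v''}{1-v}=2v(1+v)=2\tau^2f^{-2}-2\tau f^{-1}.
\]
We expand $\mathcal L=(D+\xi)(D^2-V)(D-\xi)$. First,
\[
(D^2-V)(D-\xi)=D^3-\xi D^2-(2\xi'+V)D+(V\xi-\xi'').
\]
Applying $D+\xi$, the $D^3$ terms cancel, the coefficient of $D^2$ is $c_2=-(\xi^2+3\xi'+V)$, the coefficient of $D$ is $-(2\xi\xi'+3\xi''+V')=c_2'$, and the free term is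
\[
c_0=-\xi'''-\xi\xi''+V(\xi^2+\xi')+\xi V' .
\]
So $\mathcal L=D^4+Dc_2D+c_0$. By \eqref{eq:f} and $\xi^2+\xi'=f''/f$,
\begin{equation}\label{eq:xi}
\xi^2=\tau^2f^{-2}-4\tau f^{-1}+4-f^2,\qquad \xi'=-\tau^2f^{-2}+2\tau f^{-1}-f^2 .
\end{equation}
In $\xi^2+3\xi'+V$ the coefficient of $\tau^2f^{-2}$ is $1-3+2=0$ and that of $\tau f^{-1}$ is $-4+6-2=0$, so $c_2=4f^2-4$. For $c_0$, let $K=2\tau^2f^{-3}-2\tau f^{-2}-2f$. Then $\xi''=f'K$, and
\begin{align*}
-\xi'''&=-f''K+f'^2\,(6\tau^2f^{-4}-4\tau f^{-3}+2),\\
-\xi\xi''&=f'^2\,(-2\tau^2f^{-4}+2\tau f^{-3}+2),\\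
V(\xi^2+\xi')&=f''\,(2\tau^2f^{-3}-2\tau f^{-2})=f''(K+2f),\\
\xi V'&=f'^2\,(-4\tau^2f^{-4}+2\tau f^{-3}).
\end{align*}
The sum is $c_0=2ff''+4f'^2$. Finally, $\xi$ is periodic, so $\langle\xi'\rangle=0$, and \eqref{eq:xi} gives $\langle f^2\rangle=\langle2\tau f^{-1}-\tau^2f^{-2}\rangle=\langle2z-z^2\rangle=\langle1-v^2\rangle=\omega$.
\end{proof}

Now put
\[
P=D^3+(3f^2-4)D+3ff',\qquad \mathcal N=fD-f'.
\]
At $\tau=1$ we have $f=1$, $\mathcal L=D^4$, $P=D^3-D$ and $\mathcal N=D$, as in Section~\ref{sec:idea}. Squaring $\mathcal N$ and using \eqref{eq:f},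
\[
\mathcal N^2=f^2D^2-ff'D+G,\qquad G=f'^2-ff''=\tau^2-2\tau f+f^4 .
\]
Also $DP=D^4+(3f^2-4)D^2+9ff'D+3f'^2+3ff''$. In $DP+\mathcal N^2$ the coefficients of $D^2$, $D$ and $1$ are $4f^2-4$, $8ff'$ and $4f'^2+2ff''$. These are the coefficients of \eqref{eq:L}, so
\begin{equation}\label{eq:LP}
\mathcal L=DP+\mathcal N^2 .
\end{equation}
We do not verify $[\mathcal L,P]=0$ by a direct computation; it will follow from the existence of many common eigenfunctions.

\section{Common eigenfunctions of $\mathcal L$ and $P$}\label{sec:eigen}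

\subsection{Reduction to a first order equation}

Suppose that $\mathcal L\psi=\lambda\psi$ and $P\psi=w\psi$. By \eqref{eq:LP}, $\psi$ satisfies a second order equation. Differentiating it and eliminating $\psi'''$ with $P\psi=w\psi$ gives another second order equation, and eliminating $\psi''$ between the two gives a first order equation. We carry this out as operator identities. For $\lambda,w\in\mathbb C$ put
\[
l=\lambda-\tau^2,\qquad Q=lf^2+w^2,\qquad J=l+2\tau f ,
\]
so that $\frac12Q'=lff'$, $J'=2\tau f'$ and $G-\lambda=f^4-J$. Let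
\[
\mathcal E_1=\mathcal N^2+wD-\lambda=f^2D^2+(w-ff')D+(G-\lambda),\qquad \mathcal E_2=D\mathcal E_1-f^2(P-w).
\]

\begin{lemma}\label{lem:elim}
For all $\lambda,w\in\mathbb C$,
\begin{align}
\mathcal L-\lambda&=D(P-w)+\mathcal E_1,\label{eq:el1}\\
f^2\mathcal E_2-(w+ff')\,\mathcal E_1&=-QD+\big(\tfrac12Q'+wJ\big).\label{eq:el2}
\end{align}
\end{lemma}

\begin{proof}
Identity \eqref{eq:el1} is \eqref{eq:LP}. We have $D\mathcal E_1=f^2D^3+(w+ff')D^2+(G-(ff')'-\lambda)D+G'$, with $G-(ff')'=-2ff''$ and $G'=f'(4f^3-2\tau)$. Subtracting $f^2(P-w)$,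
\[
\mathcal E_2=(w+ff')D^2+\big(-2ff''-\lambda-3f^4+4f^2\big)D+\big(f'(f^3-2\tau)+f^2w\big).
\]
In the left side of \eqref{eq:el2} the $D^2$ terms cancel. The coefficient of $D$ is
\[
f^2\big(-2ff''+f'^2-3f^4+4f^2-\lambda\big)-w^2=f^2(\tau^2-\lambda)-w^2=-Q,
\]
because $-2ff''+f'^2=\tau^2-4f^2+3f^4$ by \eqref{eq:f}. The free term is
\[
f^2f'(f^3-2\tau)+f^4w-(w+ff')(f^4-J)=ff'(J-2\tau f)+wJ=lff'+wJ .\qedhere
\]
\end{proof}

So a common eigenfunction satisfies $Q\psi'=(\frac12Q'+wJ)\psi$. This equation is compatible with $\mathcal E_1\psi=0$ only if $\lambda$ and $w$ are related. The relation is $C(\lambda,w)=0$, where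
\begin{equation}\label{eq:curve}
C(\lambda,w)=w^4+4\lambda w^2-\lambda l^2 .
\end{equation}
With $y=w^2+2\lambda$ we have $C=y^2-Y(\lambda)$, where
\[
Y(\lambda)=\lambda(l^2+4\lambda)=\lambda(\lambda+\alpha^2)(\lambda+\beta^2).
\]
The factorization holds because $l^2+4\lambda=\lambda^2+(4-2\tau^2)\lambda+\tau^4$, while $\alpha^2+\beta^2=4-2\tau^2$ and $\alpha^2\beta^2=\tau^4$. The three zeros of $Y$ are simple since $0<\tau<1$. For fixed $\lambda$ the roots of $C$ are $\pm w_1,\pm w_2$, and with $y_i=w_i^2+2\lambda$,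
\begin{equation}\label{eq:roots}
w_1^2+w_2^2=-4\lambda,\qquad w_1^2w_2^2=-\lambda l^2,\qquad y_1=-y_2=\tfrac12(w_1^2-w_2^2),\qquad y_i^2=Y .
\end{equation}
The first order equation is singular where $Q=0$, so we work with large $|\lambda|$. From $w_i^2=y_i-2\lambda$ we get $|w_i|^2\sim|\lambda|^{3/2}$ as $|\lambda|\to\infty$, which dominates $|l|\max f^2$. Fix $\Lambda$ so that for $|\lambda|>\Lambda$ we have $Y\ne0$, $l\ne0$, and $|l|\max f^2<|w|^2$ for every root $w$. Then the four roots are nonzero and distinct, they depend locally analytically on $\lambda$, and $Q/w^2$ takes values in the disc $\{|\zeta-1|<1\}$ for all $s\in\mathbb R$.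

\begin{lemma}\label{lem:eigen}
Let $|\lambda|>\Lambda$ and $C(\lambda,w)=0$. Let $\psi_w\not\equiv0$ solve $\psi'=\eta\psi$ with $\eta=(\frac12Q'+wJ)/Q$. Then $P\psi_w=w\psi_w$, $\mathcal L\psi_w=\lambda\psi_w$, and
\begin{equation}\label{eq:k}
\mathcal T\psi_w=e^{k(w)}\psi_w,\qquad k(w)=w\int_0^S\frac JQ\,ds=-k(-w).
\end{equation}
\end{lemma}

\begin{proof}
Write $\psi=\psi_w$. It suffices to prove $\mathcal E_1\psi=0$. Indeed, the right side of \eqref{eq:el2} annihilates $\psi$, so then $f^2\mathcal E_2\psi=0$. Since $f>0$, the definition of $\mathcal E_2$ gives $P\psi=w\psi$, and \eqref{eq:el1} gives $\mathcal L\psi=\lambda\psi$.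

We show that $Q^2\mathcal E_1\psi=f^4C(\lambda,w)\psi$. In $\psi''/\psi=\eta'+\eta^2$ the terms $\mp wJQ'/Q^2$ cancel, so
\[
\eta'+\eta^2=\frac{Q''}{2Q}-\frac{Q'^2}{4Q^2}+\frac{wJ'}{Q}+\frac{w^2J^2}{Q^2},
\]
and $Q^2\mathcal E_1\psi/\psi$ equals
\[
f^2\big[\tfrac12Q''Q-\tfrac14Q'^2+wJ'Q+w^2J^2\big]+(w-ff')\big(\tfrac12Q'+wJ\big)Q+(f^4-J)Q^2 .
\]
The terms that are odd in $w$ add up to $wQff'(2\tau f+l-J)=0$. With $\frac12Q''=l(f'^2+ff'')$ the even terms are
\[
f^2\big[l(f'^2+ff'')Q-l^2f^2f'^2+w^2J^2\big]+w^2JQ-lf^2f'^2Q+f^4Q^2-JQ^2 .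
\]
Here $\pm lf^2f'^2Q$ cancel and $w^2JQ-JQ^2=-lf^2JQ$, so the sum is $f^2$ times
\begin{equation}\label{eq:even}
l(ff''-J)Q-l^2f^2f'^2+w^2J^2+f^2Q^2 .
\end{equation}
By \eqref{eq:f} and $\tau^2=\lambda-l$,
\[
J^2=l^2+4\tau lf+4\tau^2f^2=-lf'^2+l\lambda+4\lambda f^2-lf^4 .
\]
Insert this in \eqref{eq:even} and combine $-l^2f^2f'^2-lw^2f'^2=-lf'^2Q$. Since $ff''-f'^2-J=-G-J=-f^4-\lambda$, the expression \eqref{eq:even} becomes
\[
-l(f^4+\lambda)(lf^2+w^2)+w^2(l\lambda+4\lambda f^2-lf^4)+f^2(lf^2+w^2)^2 .
\]
The terms in $f^6$ give $-l^2+l^2=0$, those in $f^4$ give $(-1-1+2)lw^2=0$, those in $f^0$ give $-l\lambda w^2+l\lambda w^2=0$, and those in $f^2$ give $-\lambda l^2+4\lambda w^2+w^4=C$. This proves the claim.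

Since $\eta$ is $S$-periodic, $\mathcal T\psi=\exp(\int_0^S\eta\,ds)\psi$. The function $Q/w^2$ is periodic with values in a disc on which the logarithm is single valued, so $\int_0^SQ'/Q\,ds=0$. This gives \eqref{eq:k}, and $k$ is odd because $J$ and $Q$ do not change under $w\mapsto-w$.
\end{proof}

For $|\lambda|>\Lambda$ the four functions $\psi_{\pm w_1},\psi_{\pm w_2}$ are eigenfunctions of $P$ with distinct eigenvalues. They are therefore linearly independent and form a basis of $V_\lambda$. With $k_i=k(w_i)$ the multipliers are $e^{\pm k_1},e^{\pm k_2}$, and $T_i=2\cosh k_i$.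

\subsection{The derivative of the Floquet exponent}

The integral \eqref{eq:k} is hard to use directly. Its derivative in $\lambda$, however, is algebraic in $\lambda$ and $w$, and the coefficients of the beam enter only through $S$ and $\omega$. The reason is that the terms with denominator $Q^2$ produced by differentiation form, up to a polynomial in $f$, a total derivative in $s$.

\begin{lemma}\label{lem:dk}
Along a local analytic branch $w(\lambda)$ of roots of \eqref{eq:curve} in $|\lambda|>\Lambda$, with $y=w^2+2\lambda$,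
\[
\frac{dk}{d\lambda}=\frac{S\,(w^2+l\omega)}{4wy}.
\]
\end{lemma}

\begin{proof}
Let $W=l^2f+2\tau w^2$. We claim that
\begin{equation}\label{eq:exact}
4wy\,\frac{\partial}{\partial\lambda}\Big(\frac{wJ}{Q}\Big)=Q+\frac{\partial}{\partial s}\Big(\frac{f'W}{Q}\Big).
\end{equation}
The lemma follows by integration over $[0,S]$, since $\int_0^SQ\,ds=S(w^2+l\omega)$ by \eqref{eq:mean}.

Differentiating $C(\lambda,w(\lambda))=0$ gives $4wy\,\dot w=\Gamma:=l^2+2\lambda l-4w^2$, where $\dot w=dw/d\lambda$. Since $\partial_\lambda J=1$ and $\partial_\lambda Q=f^2+2w\dot w$, we have $Q^2\partial_\lambda(wJ/Q)=\dot wJ(lf^2-w^2)+w(Q-Jf^2)$. So \eqref{eq:exact}, multiplied by $Q^2$, reads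
\begin{equation}\label{eq:poly}
\Gamma J(lf^2-w^2)+4w^2y\,(Q-Jf^2)=Q^3+(f''W+l^2f'^2)Q-2lff'^2W .
\end{equation}
By \eqref{eq:f} both sides are polynomials in $f$. Since $Q-Jf^2=w^2-2\tau f^3$, the left side is
\[
(2\tau l\Gamma-8\tau w^2y)f^3+l^2\Gamma f^2-2\tau w^2\Gamma f+(4w^4y-lw^2\Gamma).
\]
On the right,
\[
f''W+l^2f'^2=-3l^2f^4-4\tau w^2f^3+8l^2f^2+(8\tau w^2-6\tau l^2)f+\tau^2l^2-4\tau^2w^2,
\]
and the three terms have the following coefficients:
\[
\begin{array}{c|c|c|c}
 & Q^3 & (f''W+l^2f'^2)Q & -2lff'^2W\\ \hline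
f^6 & l^3 & -3l^3 & 2l^3\\
f^5 & 0 & -4\tau lw^2 & 4\tau lw^2\\
f^4 & 3l^2w^2 & 8l^3-3l^2w^2 & -8l^3\\
f^3 & 0 & 8\tau lw^2-6\tau l^3-4\tau w^4 & 8\tau l^3-16\tau lw^2\\
f^2 & 3lw^4 & \tau^2l^3-4\tau^2lw^2+8l^2w^2 & 16\tau^2lw^2-2\tau^2l^3\\
f^1 & 0 & 8\tau w^4-6\tau l^2w^2 & -4\tau^3lw^2\\
f^0 & w^6 & \tau^2l^2w^2-4\tau^2w^4 & 0
\end{array}
\]
The first three rows have sum $0$. For the other rows we substitute $\Gamma$, $y$ and $\tau^2=\lambda-l$.
\begin{itemize}
\item $f^3$: the left side is $2\tau l^3+4\tau\lambda l^2-8\tau lw^2-8\tau w^4-16\tau\lambda w^2$, the right side is $2\tau l^3-8\tau lw^2-4\tau w^4$, and the difference is $-4\tau C$.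
\item $f^2$: the left side is $l^4+2\lambda l^3-4l^2w^2$, the right side is $l^4-\lambda l^3-4l^2w^2+12\lambda lw^2+3lw^4$, and the difference is $-3lC$.
\item $f^1$: both sides equal $8\tau w^4-2\tau l^2w^2-4\tau\lambda lw^2$.
\item $f^0$: the left side is $4w^6+8\lambda w^4+4lw^4-l^3w^2-2\lambda l^2w^2$, the right side is $w^6-4\lambda w^4+4lw^4-l^3w^2+\lambda l^2w^2$, and the difference is $3w^2C$.
\end{itemize}
As $C=0$, identity \eqref{eq:poly} holds.
\end{proof}

\section{The entire function $\Delta$}\label{sec:Delta}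

The explicit solutions are available only for $|\lambda|>\Lambda$, whereas the points of interest, $0$, $-\alpha^2$, $-\beta^2$, lie outside this region. Traces of products of $\mathcal T^{\pm1}$ and powers of $P$ bridge the distance: they are entire, and for large $|\lambda|$ they can be computed in the eigenbasis.

\begin{lemma}\label{lem:commute}
We have $[\mathcal L,P]=0$, so $P$ restricts to a map $P_\lambda\colon V_\lambda\to V_\lambda$ for every $\lambda\in\mathbb C$. For every integer $n\ge0$ the functions $\operatorname{tr}[\mathcal T^{\pm1}P_\lambda^n]$ are entire in $\lambda$ and real on $\mathbb R$.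
\end{lemma}

\begin{proof}
The coefficients of $\mathcal L$ and $P$ are real analytic on $\mathbb R$, and so are the elements of $V_\lambda$. For $|\lambda|>\Lambda$ the space $V_\lambda$ is spanned by common eigenfunctions, so $[\mathcal L,P]$ vanishes on it. Spaces $V_\lambda$ with different $\lambda$ are linearly independent. Hence $[\mathcal L,P]$ annihilates an infinite-dimensional space of real-analytic functions. Suppose that $[\mathcal L,P]\ne0$ has order $m\ge0$. Its leading coefficient does not vanish on some interval, where the solutions form a space of dimension $m$. Real-analytic functions on $\mathbb R$ are determined by their restrictions to an interval, so the analytic solutions form a space of dimension at most $m$, a contradiction.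

Use the coordinates $(\psi(0),\psi'(0),\psi''(0),\psi'''(0))$ on $V_\lambda$. The coordinates of $P\psi$ are combinations of $\psi^{(i)}(0)$, $i\le6$, with real coefficients independent of $\lambda$. The equation $\mathcal L\psi=\lambda\psi$ and its first two derivatives express $\psi^{(4)}(0),\psi^{(5)}(0),\psi^{(6)}(0)$ through the coordinates, with coefficients that are real polynomials in $\lambda$. So the matrix of $P_\lambda$ has real polynomial entries. The matrix of $\mathcal T$ consists of the values at $S$ of the fundamental solutions and their derivatives, which are entire and real on $\mathbb R$. Since $\mathcal L$ has no $D^3$ term, $\det\mathcal T=1$ by Liouville's formula, so $\mathcal T^{-1}$ is the adjugate matrix and has the same properties.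
\end{proof}

The next two propositions carry out the two symmetry arguments of Section~\ref{sec:idea}.

\begin{proposition}\label{prop:Ezero}
$E(-\alpha^2)=E(-\beta^2)=0$.
\end{proposition}

\begin{proof}
The function $\Psi(\lambda)=\frac12\operatorname{tr}\big[(\mathcal T+\mathcal T^{-1})(P_\lambda^2+2\lambda)\big]$ is entire. For $|\lambda|>\Lambda$ the operator in brackets acts on $\psi_{\pm w_i}$ by the factor $T_iy_i$, so $\Psi=T_1y_1+T_2y_2=y_1(T_1-T_2)$. Hence $\Psi^2=YE$ for $|\lambda|>\Lambda$, and then on $\mathbb C$. At a simple zero $\lambda_0$ of $Y$ we get $\Psi(\lambda_0)=0$, so $YE$ vanishes to order at least $2$, and $E(\lambda_0)=0$.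
\end{proof}

Now let $\lambda=-\nu^2$ with $|\nu|^2>\Lambda$. By \eqref{eq:roots}, $w_1^2w_2^2=(\nu l)^2$, so the signs can be chosen with
\begin{equation}\label{eq:pair}
w_1w_2=\nu l .
\end{equation}
Any of the four roots can serve as $w_1$, and it determines $w_2$; the four resulting pairs differ by an exchange and a common change of sign. Since $k$ is odd, $\Delta(\nu):=2\cosh(k_1+k_2)$ does not depend on the choice, and it is analytic for $|\nu|^2>\Lambda$ because the pair can be chosen analytically near each point. For $-\nu$ the pair $(w_1,-w_2)$ is admissible, so $\Delta(-\nu)=2\cosh(k_1-k_2)$. Thus $\Delta(\nu)$ and $\Delta(-\nu)$ are the numbers $\Delta_+$ and $\Delta_-$ of Section~\ref{sec:intro}, and \eqref{eq:dual} shows that \eqref{eq:EF} holds for $|\nu|^2>\Lambda$. (In Proposition~\ref{prop:cos} this $\Delta$ is identified with $2\cos\theta$.)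

\begin{proposition}\label{prop:Delta}
There is an entire function $\Phi$ of order at most $1/4$, real on $\mathbb R$, with
\begin{equation}\label{eq:Phi}
F^+(\lambda)F^-(\lambda)=-\lambda\,\Phi(\lambda)^2,\qquad \Phi(0)^2=16\gamma>0,
\end{equation}
such that $\Delta(\nu)=\frac12\big(B(-\nu^2)+\nu\Phi(-\nu^2)\big)$. Hence $\Delta$ extends to an entire function that is real on $\mathbb R$. It is not constant, $\Delta(0)=2$, the identities \eqref{eq:EF} and
\begin{equation}\label{eq:PhiDelta}
\nu\,\Phi(-\nu^2)=\Delta(\nu)-\Delta(-\nu)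
\end{equation}
hold for all $\nu\in\mathbb C$, and
\begin{equation}\label{eq:ode}
2\nu(\nu-\alpha)(\nu-\beta)\,\Delta'(\nu)^2=S^2(\nu-\omega)^2\big(4-\Delta(\nu)^2\big),\qquad\nu\in\mathbb C .
\end{equation}
\end{proposition}

\begin{proof}
Since $\Delta(\nu)+\Delta(-\nu)=B(-\nu^2)$, only the odd part of $\Delta$ has to be continued. For $|\nu|^2>\Lambda$ it is given by $\Delta(\nu)-\Delta(-\nu)=4\sinh k_1\sinh k_2$. The quantities $X_i=w_i\sinh k_i$ do not change under $w_i\mapsto-w_i$, and they are accessible through the entire functions $\chi_n=\operatorname{tr}[(\mathcal T-\mathcal T^{-1})P_\lambda^n]$, $n=1,3$. Each of $\psi_{w_i}$ and $\psi_{-w_i}$ contributes $2w_i^n\sinh k_i$ to $\chi_n$, so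
\[
\chi_1=4(X_1+X_2),\qquad \chi_3=4(w_1^2X_1+w_2^2X_2).
\]
Solving, $4(w_1^2-w_2^2)X_1=\chi_3-w_2^2\chi_1$ and $4(w_1^2-w_2^2)X_2=-(\chi_3-w_1^2\chi_1)$. Multiplying these and using \eqref{eq:roots} and $(w_1^2-w_2^2)^2=4Y$,
\[
X_1X_2=-\frac{\chi_3^2+4\lambda\chi_1\chi_3-\lambda l^2\chi_1^2}{64\,Y}.
\]
By \eqref{eq:pair}, $\sinh k_1\sinh k_2=X_1X_2/(\nu l)$, and $\nu^2=-\lambda$. Therefore
\[
\frac{\Delta(\nu)-\Delta(-\nu)}{\nu}=-\frac{4X_1X_2}{\lambda l}=\Phi(\lambda),\qquad
\Phi:=\frac{\chi_3^2+4\lambda\chi_1\chi_3-\lambda l^2\chi_1^2}{16\,\lambda\,l\,Y}.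
\]
This $\Phi$ is meromorphic in $\mathbb C$ and real on $\mathbb R$. By \eqref{eq:EF}, $\Phi^2=-F^+F^-/\lambda$ for $|\lambda|>\Lambda$, hence everywhere. The right side is entire with value $16\gamma$ at $0$, by Lemma~\ref{lem:general}(b). A pole of $\Phi$ would be a pole of $\Phi^2$, so $\Phi$ is entire, and its order is at most $1/4$ by Lemma~\ref{lem:general}(a). The formula for $\Delta$ follows; it gives $\Delta(0)=\frac12B(0)=2$. Both sides of \eqref{eq:EF} and \eqref{eq:PhiDelta} are now entire in $\nu$, so these identities hold everywhere. If $\Delta$ were constant, it would equal $2$, and \eqref{eq:EF} would give $E\equiv0$, against Lemma~\ref{lem:general}(b).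

It remains to prove \eqref{eq:ode}, and it suffices to do so for $|\nu|^2>\Lambda$. By Lemma~\ref{lem:dk}, $y_2=-y_1$, \eqref{eq:roots} and \eqref{eq:pair},
\[
\frac{d(k_1+k_2)}{d\lambda}=\frac S{4y_1}\Big(w_1-w_2+l\omega\,\frac{w_2-w_1}{w_1w_2}\Big)=\frac{S(w_1-w_2)}{4y_1}\Big(1-\frac\omega\nu\Big)=\frac{S(1-\omega/\nu)}{2(w_1+w_2)} .
\]
Since $d\lambda/d\nu=-2\nu$, we get $d(k_1+k_2)/d\nu=-S(\nu-\omega)/(w_1+w_2)$. The denominator has a polynomial square:
\[
(w_1+w_2)^2=-4\lambda+2\nu l=-2\nu(\nu^2-2\nu+\tau^2)=-2\nu(\nu-\alpha)(\nu-\beta).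
\]
Now \eqref{eq:ode} follows from $\Delta'^2=(\Delta^2-4)\big(d(k_1+k_2)/d\nu\big)^2$.
\end{proof}

\section{The function $\theta$ and the zeros of $\Delta-2$}\label{sec:zeros}

Separating variables in \eqref{eq:ode} suggests $\Delta=2\cos\theta$, since
\[
\theta'(\nu)^2=\frac{S^2(\nu-\omega)^2}{2\nu(\nu-\alpha)(\nu-\beta)} .
\]
By \eqref{eq:EF} the zeros of $E$ come from the solutions of $\theta\in2\pi\mathbb Z$. To show that all of them are real we prove that $\operatorname{Im}\theta>0$ in $\mathbb H$, by controlling $\theta$ on the boundary and at infinity.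

Let $|\cdot|=|t(t-\alpha)(t-\beta)|^{1/2}$. The root in \eqref{eq:theta} gains a factor $i$ each time $t$ passes one of $\beta,\alpha,0$ from right to left. So it equals $|\cdot|$ on $(\beta,\infty)$, $i|\cdot|$ on $(\alpha,\beta)$, $-|\cdot|$ on $(0,\alpha)$, and $-i|\cdot|$ on $(-\infty,0)$. The sign of $t-\omega$ is known from \eqref{eq:order}, and we obtain:
\begin{enumerate}
\item[(R1)] on $(-\infty,0)$, $\theta\in i(0,\infty)$;
\item[(R2)] on $[0,\alpha]$, $\theta$ is real and strictly increasing from $\theta(0)=0$;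
\item[(R3)] on $[\alpha,\beta]$, $\theta=\theta(\alpha)+i\iota$, where $\iota$ is real, $\iota(\alpha)=0$, and $\iota$ is strictly increasing on $[\alpha,\omega]$ and strictly decreasing on $[\omega,\beta]$;
\item[(R4)] on $[\beta,\infty)$, $\theta-\theta(\beta)$ is real and strictly increasing.
\end{enumerate}
Figure~\ref{fig:theta} shows the picture that the next results establish.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick,->] (-1.6,0) -- (3.4,0);
\draw[dashed,->] (0,0) -- (0,2.6) node[right] {$it$};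
\foreach \x/\t in {0/0,1.2/\alpha,1.9/\omega,2.6/\beta}
  \fill (\x,0) circle (1.5pt) node[below] {$\t$};
\node at (2.4,2.2) {$\nu\in\overline{\mathbb H}$};
\draw[->] (3.7,1.4) -- node[above] {$\theta$} (4.7,1.4);
\begin{scope}[xshift=5.6cm]
\draw[thick,->] (0,0) -- (0,2.8);
\draw[thick,->] (0,0) -- (4.3,0);
\draw[thick] (2.4,0) -- (2.4,0.8) node[right] {$\theta(\omega)$};
\draw[dashed,->] (0,0) .. controls (0.8,0.8) and (1.7,1.5) .. (2.8,2.6) node[right] {$\theta(it)$};
\foreach \x/\t in {0/0,1.2/2\pi,2.4/4\pi,3.6/6\pi}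
  \fill (\x,0) circle (1.5pt) node[below] {$\t$};
\end{scope}
\end{tikzpicture}
\caption{Schematic image, for $p=2$, of the real axis (solid) and the positive imaginary axis (dashed) under the elliptic integral $\theta$. The negative axis goes to the positive imaginary axis, and $[\alpha,\beta]$ runs up and down a vertical segment over $2\pi p$; it corresponds to the open $\psi$-gap $(-\beta^2,-\alpha^2)$. The preimages $\mu_n$ of the other points $2\pi n$ give the closed $\psi$-gaps $-\mu_n^2$. The parameters $t_n$ at which the dashed curve has real part $\pi n$ give the closed gaps $t_n^2$.}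
\label{fig:theta}
\end{figure}

\begin{proposition}\label{prop:cos}
The entire function $\Delta$ of Proposition~\ref{prop:Delta} equals $2\cos\theta$ on $\overline{\mathbb H}$. Moreover $\theta(\alpha)=\theta(\beta)\in\pi\mathbb Z$, and $\iota>0$ on $(\alpha,\beta)$.
\end{proposition}

\begin{proof}
On $(0,\alpha)$ the left side of \eqref{eq:ode} is nonnegative and $\nu\ne\omega$, so $\Delta^2\le4$. As $\Delta$ is entire and not constant, the zeros of $\Delta^2-4$ are isolated, so $\Delta^2<4$ on some interval $(0,\varepsilon)$. There $\vartheta=\arccos(\Delta/2)\in(0,\pi)$ is smooth and $\vartheta'^2=\Delta'^2/(4-\Delta^2)=\theta'^2\neq0$ by \eqref{eq:ode}. Hence $\vartheta'=\pm\theta'$ with a fixed sign. Both $\vartheta$ and $\theta$ tend to $0$ at $0^+$ and both are positive, so $\vartheta=\theta$ on $(0,\varepsilon)$. The function $\theta$ extends analytically across $(0,\alpha)$, so the identity theorem gives $\Delta=2\cos\theta$ in $\mathbb H$, and continuity gives it on $\overline{\mathbb H}$.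

At $\nu=\alpha$ and $\nu=\beta$ the left side of \eqref{eq:ode} vanishes and $\nu\neq\omega$, so $\Delta(\alpha)^2=\Delta(\beta)^2=4$. Since $\theta(\alpha)$ is real, $\theta(\alpha)\in\pi\mathbb Z$. Then $2=|\Delta(\beta)|=2\cosh\iota(\beta)$, so $\iota(\beta)=0$. By (R3), $\iota>0$ on $(\alpha,\beta)$.
\end{proof}

\begin{remark}
The equality $\iota(\beta)=0$ says that $\int_\alpha^\beta(t-\omega)\,|t(t-\alpha)(t-\beta)|^{-1/2}dt=0$. For given $\alpha,\beta$ exactly one value of $\omega$ has this property, and it lies in $(\alpha,\beta)$. The equality is not visible from \eqref{eq:theta}; it comes from the fact that $\Delta$ is entire.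
\end{remark}

\begin{lemma}\label{lem:asym}
There is $c_\infty\in\mathbb R$ with $\theta(\nu)=S\sqrt{2\nu}+c_\infty+O(|\nu|^{-1/2})$ as $|\nu|\to\infty$ in $\overline{\mathbb H}$, where $\arg\sqrt{2\nu}\in[0,\pi/2]$. Moreover $\operatorname{Im}\theta>0$ in $\mathbb H$.
\end{lemma}

\begin{proof}
For $t\in\overline{\mathbb H}$ with $|t|>\beta$ and $c\in\{\alpha,\beta\}$ we have $\sqrt{t-c}=\sqrt t\,(1-c/t)^{1/2}$ with the principal root, since both sides are continuous, nonzero, have equal squares, and agree for $t>\beta$. Hence the integrand in \eqref{eq:theta} is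
\[
t^{-1/2}\Big(1-\frac\omega t\Big)\Big(1-\frac\alpha t\Big)^{-1/2}\Big(1-\frac\beta t\Big)^{-1/2}=t^{-1/2}+O(|t|^{-3/2}),
\]
and the derivative of $\theta(\nu)-S\sqrt{2\nu}$ is $O(|\nu|^{-3/2})$. Integrating along a ray from $\nu$ to $\infty$, we see that this function has a limit along each ray, approached with error $O(|\nu|^{-1/2})$ uniformly in the ray. The limits agree, because the integral of the derivative over an arc of radius $R$ is $O(R^{-1/2})$. The common limit $c_\infty$ is real, since $\theta$ is real on $[\beta,\infty)$ by (R4) and Proposition~\ref{prop:cos}.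

The function $\operatorname{Im}\theta$ is harmonic in $\mathbb H$ and continuous on $\overline{\mathbb H}$. By (R1)--(R4) and Proposition~\ref{prop:cos} it is nonnegative on $\mathbb R$. On the half circle $|\nu|=R$ it is at least $-O(R^{-1/2})$, because $\operatorname{Im}\sqrt{2\nu}\ge0$ and $c_\infty$ is real. The minimum principle on half discs, with $R\to\infty$, gives $\operatorname{Im}\theta\ge0$ in $\mathbb H$. A nonnegative harmonic function on $\mathbb H$ with a zero vanishes identically, which is excluded by (R1). So $\operatorname{Im}\theta>0$ in $\mathbb H$.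
\end{proof}

\begin{proposition}\label{prop:zeros}
There is an integer $m\ge1$ with $\theta(\alpha)=\theta(\beta)=2\pi m$. We have $\Delta>2$ on $(-\infty,0)$ and on $(\alpha,\beta)$. For each $n\ge1$, $n\ne m$, there is a unique $\mu_n\in(0,\alpha)\cup(\beta,\infty)$ with $\theta(\mu_n)=2\pi n$; it lies in $(0,\alpha)$ if and only if $n<m$, and $\mu_n\sim2\pi^2n^2/S^2$. The zeros of $\Delta-2$ in $\mathbb C$ are $0,\alpha,\beta$, which are simple, and the points $\mu_n$, which are double.
\end{proposition}

\begin{proof}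
The cosine takes values in $[-1,1]$ only at real arguments, so $\Delta\notin[-2,2]$ in $\mathbb H$ by Lemma~\ref{lem:asym}. The same holds in the lower half plane because $\Delta(\bar\nu)=\overline{\Delta(\nu)}$. On $(-\infty,0)$, (R1) gives $\Delta=2\cosh|\theta|>2$. So all zeros of $\Delta-2$ lie in $[0,\infty)$.

Proposition~\ref{prop:cos} leaves the sign of $\Delta(\alpha)=\pm2$ open. By Proposition~\ref{prop:Ezero} and \eqref{eq:EF}, $(\Delta(\alpha)-2)(\Delta(-\alpha)-2)=0$, and the second factor is positive. So $\Delta(\alpha)=2$ and $\theta(\alpha)=2\pi m$, with $m\ge1$ by (R2). Then $\Delta=2\cosh\iota>2$ on $(\alpha,\beta)$ and $\Delta(\beta)=2$. On $[0,\alpha]$ the function $\theta$ increases from $0$ to $2\pi m$, and on $[\beta,\infty)$ from $2\pi m$ to $\infty$. This gives the points $\mu_n$ and shows that there are no further zeros. Lemma~\ref{lem:asym} gives $S\sqrt{2\mu_n}\sim2\pi n$.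

Let $\Delta-2$ vanish to order $d\ge1$ at $\nu_0$. Then $4-\Delta^2$ vanishes to order $d$ and $\Delta'^2$ to order $2(d-1)$. Also $\nu_0\ne\omega$, because $\omega\in(\alpha,\beta)$. Comparing orders in \eqref{eq:ode} gives $1+2(d-1)=d$, so $d=1$, if $\nu_0\in\{0,\alpha,\beta\}$, and $2(d-1)=d$, so $d=2$, otherwise.
\end{proof}

The integer $m$ cannot change when $\tau$ varies continuously, so it can be computed in the limit of the uniform beam.

\begin{lemma}\label{lem:mp}
$m=p$.
\end{lemma}

\begin{proof}
Keep $p$ fixed. By \eqref{eq:phi},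
\[
S=4p\int_0^{\pi/2}\frac{d\varphi}{\sqrt{1+\tau-(1-\tau)\sin^2\varphi}},\qquad S\omega=4p\int_0^{\pi/2}\frac{\big(1-(1-\tau)\sin^2\varphi\big)\,d\varphi}{\sqrt{1+\tau-(1-\tau)\sin^2\varphi}} .
\]
So $S$, $\omega$, $\alpha$, $\beta$ are continuous functions of $\tau\in(0,1]$, with values $\sqrt2\,\pi p$, $1$, $1$, $1$ at $\tau=1$. For $\tau<1$ the substitution $t=\alpha\sigma$ shows that $\theta(\alpha)$ equals
\[
\Theta(\tau)=\frac S{\sqrt2}\int_0^1\frac{(\omega-\alpha\sigma)\,d\sigma}{\sqrt{\sigma(1-\sigma)(\beta-\alpha\sigma)}} .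
\]
For $\tau\in(0,1]$ and $\sigma\in(0,1)$ we have $0\le(\omega-\alpha\sigma)/\sqrt{\beta-\alpha\sigma}\le\sqrt{\beta-\alpha\sigma}\le\sqrt2$. So the integrand is dominated by $\sqrt2/\sqrt{\sigma(1-\sigma)}$, and $\Theta$ is continuous on $(0,1]$ by dominated convergence. On $(0,1)$ it takes values in $2\pi\mathbb Z$, hence it is constant and equal to $\Theta(1)=\pi p\int_0^1\sigma^{-1/2}d\sigma=2\pi p$.
\end{proof}

Positive $\lambda$ correspond to imaginary $\nu$, so the closed gaps of the spectrum are found on the imaginary axis.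

\begin{lemma}\label{lem:imag}
The function $t\mapsto\operatorname{Re}\theta(it)$ has positive derivative on $(0,\infty)$, vanishes at $t=0$, and equals $S\sqrt t+O(1)$ as $t\to\infty$.
\end{lemma}

\begin{proof}
For $c\in\{\alpha,\omega,\beta\}$ let $\varphi_c=\arctan(t/c)\in(0,\pi/2)$. Then $\arg(it-c)=\pi-\varphi_c$, and $\varphi_\alpha>\varphi_\omega>\varphi_\beta$ by \eqref{eq:order}. The number $\frac d{dt}\theta(it)=i\theta'(it)$ is nonzero and has argument
\[
\frac\pi2+(\pi-\varphi_\omega)-\frac12\Big(\frac\pi2+(\pi-\varphi_\alpha)+(\pi-\varphi_\beta)\Big)=\frac\pi4+\frac{\varphi_\alpha-\varphi_\omega}2-\frac{\varphi_\omega-\varphi_\beta}2 .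
\]
Both fractions on the right that involve $\varphi$ lie in $(0,\pi/4)$, so the argument lies in $(0,\pi/2)$ and the real part is positive. The asymptotic formula follows from Lemma~\ref{lem:asym} and $\sqrt{2i}=1+i$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Assumption II.} Let $E(\lambda)=0$ and $\nu^2=-\lambda$. By \eqref{eq:EF}, $\nu$ or $-\nu$ is a zero of $\Delta-2$, so $\nu$ is real by Proposition~\ref{prop:zeros} and $\lambda\le0$. The zero at $\lambda=0$ is simple by Lemma~\ref{lem:general}(b). Let $\lambda=-\nu_0^2$ with $\nu_0>0$. The map $\nu\mapsto-\nu^2$ is locally invertible at $\nu_0$, and $\Delta(-\nu_0)-2>0$, so $E$ vanishes at $\lambda$ to the same order as $\Delta-2$ at $\nu_0$. Hence $E$ has simple zeros at $0$, $\nu_1=-\alpha^2$, $\nu_2=-\beta^2$, and its other zeros are the double zeros $-\mu_n^2$, $n\ne m$. These are distinct, negative, and outside $[\nu_2,\nu_1]$. Since $E$ has order at most $1/4$, Hadamard's theorem and Lemma~\ref{lem:general}(b)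 give
\[
E(\lambda)=4\gamma\,\lambda\Big(1-\frac\lambda{\nu_1}\Big)\Big(1-\frac\lambda{\nu_2}\Big)\prod_{n\ne m}\Big(1+\frac\lambda{\mu_n^2}\Big)^2 .
\]
As $\mu_n^2\sim4\pi^4n^4/S^4$, the infinite product has order exactly $1/4$. This is Assumption~II with $M=1$, the $\nu_n^*$ being the points $-\mu_n^2$. For $\lambda\in(\nu_2,\nu_1)$ we have $\nu=\sqrt{-\lambda}\in(\alpha,\beta)$, both factors in \eqref{eq:EF} are positive by Proposition~\ref{prop:zeros}, and $E(\lambda)>0$.

\emph{Assumption I.} By \eqref{eq:Phi}, $\Phi(0)\ne0$, and by Lemma~\ref{lem:general}(c) all zeros of $\Phi$ are positive. For $t>0$ put $\nu=it$ in \eqref{eq:PhiDelta}. Since $\Delta(-it)=\overline{\Delta(it)}$ and $\Delta=2\cos\theta$,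
\begin{equation}\label{eq:Phit}
\Phi(t^2)=\frac{2\operatorname{Im}\Delta(it)}t=-\frac4t\,\sin\big(\operatorname{Re}\theta(it)\big)\sinh\big(\operatorname{Im}\theta(it)\big).
\end{equation}
The last factor is positive by Lemma~\ref{lem:asym}. By Lemma~\ref{lem:imag}, for each $n\ge1$ there is exactly one $t_n>0$ with $\operatorname{Re}\theta(it_n)=\pi n$, the $t_n$ are distinct, and $S\sqrt{t_n}\sim\pi n$. So the zeros of $\Phi$ are exactly the points $\lambda_n^*=t_n^2\sim(\pi n/S)^4$. They are simple, because the $t$-derivative of the sine in \eqref{eq:Phit} is nonzero at $t_n$. Hadamard's theorem gives $\Phi(\lambda)=\Phi(0)\prod_n(1-\lambda/\lambda_n^*)$, hence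
\[
F^+(\lambda)F^-(\lambda)=-c_F^2\,\lambda\prod_{n=1}^\infty\Big(1-\frac\lambda{\lambda_n^*}\Big)^2,\qquad c_F=\Phi(0)\neq0,
\]
with a product of order exactly $1/4$. This is Assumption~I with $N=0$.

\emph{The spectrum.} For $\lambda\ge0$ we have $F^+F^-=-\lambda\Phi^2\le0$, because $\Phi$ is real on $\mathbb R$. So $[0,\infty)\subset\sigma_1$ by \eqref{eq:sign}, and the reverse inclusion is Lemma~\ref{lem:general}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:theta}]
By Propositions~\ref{prop:Delta} and~\ref{prop:cos}, $2\cos\theta$ extends to the entire function $\Delta$, which satisfies \eqref{eq:EF}. Proposition~\ref{prop:zeros} and Lemma~\ref{lem:mp} give $\theta(\alpha)=\theta(\beta)=2\pi p$ and the points $\mu_n$, $n\neq p$. The proof of Theorem~\ref{thm:main} identifies the closed $\psi$-gaps with the points $-\mu_n^2$ and the closed gaps with the points $t_n^2$.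
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prescribed}]
The parameter $\tau$ adjusts the ratio of the endpoints, and a dilation of $x$ adjusts their size. Let $q=(\nu_1/\nu_2)^{1/2}\in(0,1)$ and $\tau=2\sqrt q/(1+q)$. Then $1-\tau^2=\big(\frac{1-q}{1+q}\big)^2$, so $\tau\in(0,1)$, $\alpha=\frac{2q}{1+q}$, $\beta=\frac2{1+q}$, and $\alpha=q\beta$. The beam with parameters $(\tau,p)$ has $N=0$, $M=1$ and the open $\psi$-gap $(-\beta^2,-\alpha^2)$. Exactly $p-1$ closed $\psi$-gaps, namely $-\mu_1^2,\dots,-\mu_{p-1}^2$, lie in $(-\alpha^2,0)$, by Proposition~\ref{prop:zeros} and Lemma~\ref{lem:mp}.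

For $\delta>0$ let $\tilde a(x)=a(x/\delta)$, $\tilde\rho(x)=\rho(x/\delta)$, $\tilde b=\delta b$. Then $\int_0^{\tilde b}(\tilde\rho/\tilde a)^{1/4}dx=\delta b=\tilde b$, so \eqref{eq:norm} is preserved. If $u$ solves \eqref{eq:beam}, then $\tilde u(x)=u(x/\delta)$ solves $(\tilde a\tilde u'')''=\delta^{-4}\lambda\tilde\rho\tilde u$, and the shift by $b$ corresponds to the shift by $\tilde b$. So the functions $E$, $F^\pm$ of the new beam are $E(\delta^4\lambda)$, $F^\pm(\delta^4\lambda)$. All zeros are multiplied by $\delta^{-4}$, while their multiplicities, their ordering and the orders of the products are unchanged. With $\delta^4=\beta^2/|\nu_2|$ the endpoints of the open $\psi$-gap become $-\beta^2\delta^{-4}=\nu_2$ and $-\alpha^2\delta^{-4}=q^2\nu_2=\nu_1$.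
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The Inverse Periodic Spectral Theory of the Euler-Bernoulli Equation},
\texttt{http://\allowbreak www.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak dpde/\allowbreak 2005/\allowbreak 0002/\allowbreak 0002/\allowbreak DPDE-2005-0002-0002-a002.pdf}

\end{thebibliography}
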